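\title{The $p$-part of the automorphism group of a finite group: a sharp quadratic bound}

\begin{abstract}
For a finite group $G$ and a prime $p$, let $p^{N}$ and $p^{\nu}$ be the largest powers of $p$ dividing $|G|$ and $|\operatorname{Aut}(G)|$. We prove that $N\le\max\{\nu+1,\nu(\nu+1)/2\}$, and for every odd prime $p$ and every $n\ge1$ we construct a group with $\nu=n$ and $N=n(n+1)/2$. Hence the least function $f$ such that $p^{f(h)}\mid |G|$ implies $p^{h}\mid|\operatorname{Aut}(G)|$ for all $p$, $h$ and $G$ is $f(h)=\max\{h+1,\,h(h-1)/2+1\}$, and no linear function has this property. A second construction shows that quadratic growth is also forced for $p=2$.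
\end{abstract}

\section{The problem and the results}\label{sec:intro}

All groups in this paper are finite, and $\mathbb N=\{1,2,\dots\}$. For a group $G$ and a prime $p$, let $|G|_p$ be the largest power of $p$ dividing $|G|$, and write
\[
|G|_p=p^{N(G)},\qquad |\operatorname{Aut}(G)|_p=p^{\nu(G)},
\]
or simply $N$ and $\nu$ when $G$ is fixed. How large must $N$ be to force $\nu\ge h$? We say that a function $f:\mathbb N\to\mathbb N$ has \emph{property (P) at $p$} if $|G|_p\ge p^{f(h)}$ implies $|\operatorname{Aut}(G)|_p\ge p^h$ for every $h\in\mathbb N$ and every group $G$, and that $f$ has \emph{property (P)} if it has property (P) at every prime. In contrapositive form, property (P) at $p$ says that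
\begin{equation}\label{eq:contra}
f(h)>N(G)\quad\text{whenever}\quad \nu(G)\le h-1 .
\end{equation}

A function with property (P) is constructed in \cite[Theorem 3.40]{AFG}. For $h\ge3$ it is the cubic polynomial $h(h-1)^2/2+h$; its values at $h=1,2$ are treated separately and are best possible, as $\operatorname{Aut}(C_p)$ and $\operatorname{Aut}(C_p\oplus C_p)$ show. Improvements due to Green, Howarth and Hyde give a function with property (P) that is a quadratic polynomial for $h\ge 3$. The following question is posed as an open problem in \cite{AFG}.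

\medskip\noindent\textbf{Problem.} \emph{Are there integers $a\ge1$ and $b$, independent of $p$, $h$ and $G$, with $ah+b\in\mathbb N$ for all $h\in\mathbb N$, such that $f(h)=ah+b$ has property (P)?}

\medskip
The simplest groups suggest a positive answer. If $Z(G)=1$, then $G\cong\operatorname{Inn}(G)$ and $\nu\ge N$. The cyclic group $C_{p^h}$ has $p^{h-1}(p-1)$ automorphisms, so $\nu=N-1$, and every abelian $p$-group satisfies $\nu\ge N-1$ (Lemma~\ref{lem:abelian}). In general, if $N$ is large, then either $G/Z(G)$ has a large $p$-part, which gives many inner automorphisms, or the Sylow $p$-subgroup $Z$ of the center is large, and one expects many maps $g\mapsto g\theta(g)$ with $\theta\in\operatorname{Hom}(G,Z)$. The second expectation is the weak point: a homomorphism $G\to Z$ factors through $G/G'$, and $|G/G'|$ may be prime to $p$. In that case $Z$ lies in $G'$, so it is generated by products of commutators, and when $|G/Z(G)|_p=p^n$ commutators can fill a group of order $p^{n(n-1)/2}$, but no more (Lemma~\ref{lem:wiegold}). The question becomes whether a group can have a center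 of this size and no $p$-automorphisms beyond the inner ones. It can, and the answer to the problem is negative.

\begin{theorem}\label{thm:odd}
Let $p$ be an odd prime and $n\ge1$. There is a finite group $G$ with
\[
|G|_p=p^{n(n+1)/2},\qquad |\operatorname{Aut}(G)|_p=p^{n}.
\]
Hence every function $f$ with property (P) at $p$ satisfies $f(h)\ge h(h-1)/2+1$ for all $h\ge2$, and no function $ah+b$ has property (P), even at a single odd prime.
\end{theorem}

These groups and the cyclic groups are the extreme cases.

\begin{theorem}\label{thm:upper}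
For every prime $p$ and every finite group $G$,
\[
N\le\max\{\nu+1,\ \nu(\nu+1)/2\}.
\]
Consequently the pointwise least function with property (P) is
\[
f^*(h)=\max\Bigl\{h+1,\ \frac{h(h-1)}2+1\Bigr\},
\]
that is, $f^*(1)=2$, $f^*(2)=3$ and $f^*(h)=h(h-1)/2+1$ for $h\ge3$. For each odd prime $p$, the function $f^*$ is also the least function with property (P) at $p$.
\end{theorem}

\begin{theorem}\label{thm:two}
For every $m\ge3$ there is a finite group $G$ with $|G|_2=2^{m^2+m-1}$ and $|\operatorname{Aut}(G)|_2\le2^{2m+2}$. Hence every function $f$ with property (P) at $2$ satisfies $f(h)\ge(h-1)(h-3)/4$ for all odd $h\ge9$, and no function $ah+b$ has property (P) at $2$.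
\end{theorem}

So quadratic growth is forced at every prime. We do not determine the least function with property (P) at $2$; by Theorem~\ref{thm:upper} it is at most $f^*$. The three theorems are proved in Sections~\ref{sec:odd}, \ref{sec:upper} and~\ref{sec:two}. Besides textbook group theory, the proofs use only Dirichlet's theorem on primes in arithmetic progressions, in Theorem~\ref{thm:odd}.

\section{Two lemmas on automorphisms that fix a large section}\label{sec:prelim}

We write $[x,y]=x^{-1}y^{-1}xy$, so that $xy=yx[x,y]$. The identities $[xx',y]=[x,y]^{x'}[x',y]$ and $[x,yy']=[x,y'][x,y]^{y'}$ show that a commutator is multiplicative in each variable as long as its values are central. A normal Sylow subgroup is characteristic, and so are centralizers, products and intersections of characteristic subgroups. A homomorphism from a $p$-group to a group of order prime to $p$ is trivial.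

Both constructions bound $\nu$ by letting $\operatorname{Aut}(G)$ act on characteristic sections and controlling the kernels. Two kinds of kernel occur.

\begin{lemma}\label{lem:central}
Let $Z$ be a subgroup of $Z(G)$. For $\theta\in\operatorname{Hom}(G,Z)$ the map $1+\theta: g\mapsto g\theta(g)$ is an endomorphism of $G$. Every automorphism $\alpha$ of $G$ with $\alpha(g)\in gZ$ for all $g$ has the form $1+\theta$; if $|G/G'|$ and $|Z|$ are coprime, then $\alpha=1$.
\end{lemma}

\begin{proof}
Since $\theta$ has central values, $g\theta(g)\,h\theta(h)=gh\,\theta(gh)$. Given $\alpha$, put $\theta(g)=g^{-1}\alpha(g)\in Z$; then $\theta(gh)=h^{-1}\theta(g)\alpha(h)=\theta(g)\theta(h)$. As $Z$ is abelian, $\theta$ factors through $G/G'$, so it is trivial if the orders are coprime.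
\end{proof}

\begin{lemma}\label{lem:VK}
Let $E=V\rtimes\langle\kappa\rangle$ with $V$ abelian and $\langle\kappa\rangle$ acting faithfully on $V$. Then at most $|V|$ automorphisms of $E$ fix $V$ pointwise.
\end{lemma}

\begin{proof}
Let $\beta$ fix $V$ pointwise. For $v\in V$ we have $\beta(\kappa)v\beta(\kappa)^{-1}=\beta(\kappa v\kappa^{-1})=\kappa v\kappa^{-1}$, so $u=\kappa^{-1}\beta(\kappa)$ lies in $C_E(V)$, which equals $V$ because the action is faithful. The element $u$ determines $\beta$.
\end{proof}

\section{Odd primes: groups with $N=n(n+1)/2$ and $\nu=n$}\label{sec:odd}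

Fix an odd prime $p$ and $n\ge1$.

\subsection{A $p$-group with many commutators}

Let $V=\mathbb F_p^n$ with standard basis $e_1,\dots,e_n$, and let $Z=\Lambda^2V$. Recall that $Z$ has the basis $e_i\wedge e_j$ $(i<j)$, that $v\wedge v'$ is bilinear and alternating, and that $g\in GL(V)$ induces a linear map $\Lambda^2g$ on $Z$ with $v\wedge v'\mapsto gv\wedge gv'$. On $P=V\times Z$ define
\[
(v,\xi)(v',\xi')=\bigl(v+v',\ \xi+\xi'+\tfrac12\,v\wedge v'\bigr).
\]
Both bracketings of a triple product have second coordinate $\xi+\xi'+\xi''+\frac12(v\wedge v'+v\wedge v''+v'\wedge v'')$, the identity is $(0,0)$, and $(v,\xi)^{-1}=(-v,-\xi)$. So $P$ is a group of order $p^{n(n+1)/2}$, and $Z$, identified with $0\times Z$, is central with $P/Z=V$. The two products of $(v,\xi)$ and $(v',\xi')$ differ by $\frac12 v\wedge v'-\frac12v'\wedge v$, so their commutator is $v\wedge v'$, and $P'=Z$.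

The group $P$ has the order that we want, but it has two large families of automorphisms:
\begin{itemize}
\item the \emph{central} ones $(v,\xi)\mapsto(v,\xi+\theta(v))$, $\theta\in\operatorname{Hom}(V,Z)$, a group of order $p^{n\cdot n(n-1)/2}$;
\item the \emph{linear} ones $\lambda_g:(v,\xi)\mapsto(gv,(\Lambda^2g)\xi)$, $g\in GL(V)$, a group with $p$-part $p^{n(n-1)/2}$.
\end{itemize}
We embed $P$ as a Sylow $p$-subgroup in a group $G$ with center $Z$ and with no $p$-automorphisms other than inner ones. Each family needs its own device.

\subsection{The construction}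

\emph{Removing the central family.} By Lemma~\ref{lem:central} it suffices to make the abelianization prime to $p$ while keeping $Z$ central. The automorphism $t=\lambda_{-1}:(v,\xi)\mapsto(-v,\xi)$ has order $2$ and fixes $Z$ pointwise. Let $L=P\rtimes\langle t\rangle$; then $Z$ is central in $L$. We have $L'\supseteq P'=Z$, and in $L/Z=V\rtimes\langle t\rangle$ the commutators $[v,t]=-2v$ run through all of $V$. Hence
\begin{equation}\label{eq:L}
L'=P,\qquad |L/L'|=2 .
\end{equation}

\emph{Removing the linear family.} A $p$-element of $GL(V)$ that preserves each coordinate hyperplane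
\[
H_i=\{v\in V: v_i=0\}
\]
is trivial, as we shall see. So we want every automorphism to preserve every $H_i$, and this holds if $H_i$ arises as the centralizer of a characteristic subgroup $W_i$. We let $L$ act on an elementary abelian $q_i$-group $W_i$ so that the kernel is the preimage of $H_i$ in $P$, and we use a different prime $q_i$ for each $i$, which makes $W_i$ a normal Sylow subgroup. This has a price: an automorphism of $W_i$ that commutes with the action of $L$ extends to an automorphism of the semidirect product that fixes $L$ pointwise. The scalars in $\mathbb F_{q_i}^*$ are of this kind, so we need $p\nmid q_i-1$, and the root of unity of order $p$ by which $e_i$ acts has to come from an extension field.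

By Dirichlet's theorem, an arithmetic progression $r+s\mathbb N$ with $r,s$ coprime contains infinitely many primes. Choose distinct odd primes $q_1,\dots,q_n\equiv-1\pmod p$. Let $W_i$ be the additive group of $\mathbb F_{q_i^2}$. The cyclic group $\mathbb F_{q_i^2}^*$ has a subgroup of order $q_i+1$, which is divisible by $p$, so it has an element $\zeta_i$ of order $p$ with $\zeta_i^{q_i}=\zeta_i^{-1}$. Let $\mu_c$ denote multiplication by $c$, and let $\varphi_i:x\mapsto x^{q_i}$ be the Frobenius map, which has order $2$ and fixed field $\mathbb F_{q_i}$. Let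
\[
(v,\xi)\ \text{act on } W_i \text{ as } \mu_{\zeta_i^{v_i}},\qquad t\ \text{act on } W_i \text{ as }\varphi_i .
\]
Since $\varphi_i\mu_c\varphi_i^{-1}=\mu_{c^{q_i}}$, conjugation by $\varphi_i$ turns $\mu_{\zeta_i^{v_i}}$ into $\mu_{\zeta_i^{-v_i}}$, which matches the action of $t$ on $P$. So this is an action of $L$, through a dihedral group of order $2p$. An element of $L\setminus P$ acts as $x\mapsto\zeta_i^{\,j}x^{q_i}$ for some $j$; if this map fixes $x=1$ it is $\varphi_i\neq1$, so it is never trivial. Therefore
\begin{equation}\label{eq:kernel}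
C_L(W_i)=\{(v,\xi):v\in H_i\},\qquad C_L(W)=Z,\qquad\text{where } W=W_1\oplus\dots\oplus W_n .
\end{equation}
Put $G=W\rtimes L$. Its order is $2\,|P|\,q_1^2\cdots q_n^2$, so $|G|_p=|P|=p^{n(n+1)/2}$.

\subsection{The case $n=2$}

This is the smallest case with $Z\ne1$. Take $p=3$, $q_1=5$, $q_2=11$. Then $|P|=27$, $|Z|=3$ and $|G|=5^2\cdot11^2\cdot 27\cdot2$. The four groups $P$, $L$, $W\rtimes P$ and $G$ all have $N=3$, and we compare their values of $\nu$. Let $s\in GL_2(3)$ be the shear $(x,y)\mapsto(x+y,y)$, of order $3$.

In $P$, the nine central automorphisms are exactly those that act trivially on $V$, so they form a normal subgroup, and with $\lambda_s$ they generate a group of order $27$. Thus $\nu(P)\ge3$.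

In $L$ no nontrivial automorphism is trivial modulo $Z$, but the shear survives: $\lambda_s$ commutes with $t$, so it extends to $L$ with $t\mapsto t$. An element $(v,\xi)$ commutes with $t$ only if $v=0$, so $|\operatorname{Inn}(L)|_3=9$. Inner automorphisms act on $V$ as $\pm1$, so $\langle\lambda_s\rangle$ meets $\operatorname{Inn}(L)$ trivially, and $\nu(L)\ge3$.

In $G_0=W\rtimes P$ the central family survives. Each $\theta\in\operatorname{Hom}(V,Z)$, composed with $G_0\to V$, gives an automorphism $1+\theta$ that is trivial on $W$, and these form a group $C$ of order $9$. An inner automorphism that is trivial on $W$ is conjugation by an element of $C_{G_0}(W)=WZ$, hence by an element of $W$, and has order prime to $3$. So $C\cap\operatorname{Inn}(G_0)=1$. Also $|\operatorname{Inn}(G_0)|_3=9$, because elements of $P\setminus Z$ act nontrivially on $W$. Thus $\nu(G_0)\ge4$.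

In $G$ both devices are present. An element of order $3$ in $GL_2(3)$ has the single eigenvalue $1$ and is not the identity, so it preserves exactly one line of $V$. But an automorphism of $G$ preserves two lines: $H_1$, the vectors that centralize the Sylow $5$-subgroup, and $H_2$, those that centralize the Sylow $11$-subgroup. So every $3$-automorphism is trivial on $V$. The involution $t$ also has a second function. The maps of $W_1$ that commute with $P$ form the group $\mathbb F_{25}^*$, whose order $24$ is divisible by $3$; those that also commute with $t$ form $\mathbb F_5^*$, of order $4$. For $W_2$ the order drops in the same way from $120$ to $10$. The proof below shows that only the freedom to move $t$ remains, and it gives $\nu(G)=2$. Here $N=\nu+1$, as for $C_{27}$; the gain over cyclic groups begins at $n=3$, where $N=6$ and $\nu=3$.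

\subsection{Proof of Theorem~\ref{thm:odd}}

\emph{Characteristic subgroups.} Each $q_i$ is odd and different from $p$, so $W_i$ is a normal Sylow $q_i$-subgroup of $G$; hence $W_i$, $W$, $C_G(W_i)$ and $C_G(W)$ are characteristic. As $W$ is abelian, \eqref{eq:kernel} gives $C_G(W)=W\times Z$ and $C_G(W_i)=WC_L(W_i)$. The subgroup $Z$ centralizes $W$ and $L$, so $Z\le Z(G)\le W\times Z$. A central element of $W$ is fixed by $(e_i,0)$, which multiplies its $i$-th component by $\zeta_i\ne1$, so it is $0$. Thus $Z(G)=Z$ and
\[
|\operatorname{Inn}(G)|_p=|G/Z|_p=p^n .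
\]
The group $\operatorname{Aut}(G)$ acts on $E=G/WZ\cong V\rtimes\langle t\rangle$, preserves its normal Sylow $p$-subgroup $V$, and preserves the image $H_i$ of $C_G(W_i)$. Let $S$ be a Sylow $p$-subgroup of $\operatorname{Aut}(G)$, and let $S_0$ be the kernel of its action on $E$. We show that $|S:S_0|\le p^n$ and $S_0=1$.

\emph{Step 1: $|S:S_0|\le p^n$.} The group $S$ acts on $V$ by additive, hence $\mathbb F_p$-linear, maps. It preserves each line $\bigcap_{j\ne i}H_j=\langle e_i\rangle$ (for $n=1$ this line is $V$), so it acts by diagonal matrices. These form a group of order $(p-1)^n$, so $S$ is trivial on $V$. Since $t=-1$ acts faithfully on $V$, Lemma~\ref{lem:VK} bounds the image of $S$ in $\operatorname{Aut}(E)$ by $|V|=p^n$.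

\emph{Step 2: $S_0$ is trivial on $W$.} Let $\alpha\in S_0$, $g\in G$ and $w\in W_i$. Then $\alpha(g)\in gWZ=gC_G(W)$, so
\[
\alpha(gwg^{-1})=\alpha(g)\alpha(w)\alpha(g)^{-1}=g\alpha(w)g^{-1}.
\]
Thus $\alpha|_{W_i}$ is an $\mathbb F_{q_i}$-linear map that commutes with $\mu_{\zeta_i}$ and $\varphi_i$. Since $q_i-1\equiv-2\not\equiv0\pmod p$, we have $\zeta_i\notin\mathbb F_{q_i}$, so $\mathbb F_{q_i}[\zeta_i]=\mathbb F_{q_i^2}$. Hence $\alpha|_{W_i}$ is $\mathbb F_{q_i^2}$-linear, that is, $\alpha|_{W_i}=\mu_c$ for some $c\neq0$. From $\mu_c=\varphi_i\mu_c\varphi_i^{-1}=\mu_{c^{q_i}}$ we get $c\in\mathbb F_{q_i}^*$. This group has order $q_i-1$, prime to $p$, so $S_0$ is trivial on $W_i$.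

\emph{Step 3: $S_0$ is trivial on $G/W\cong L$.} An element of $S_0$ induces on $L$ an automorphism that is trivial modulo the central $p$-subgroup $Z$. By \eqref{eq:L} and Lemma~\ref{lem:central} it is trivial.

\emph{Step 4: $S_0=1$.} Let $\alpha\in S_0$ and $g\in G$. By Step 3, $\alpha(g)=wg$ with $w\in W$, and by Step 2, $\alpha^r(g)=w^rg$ for all $r\ge1$. So the order of $\alpha$ divides the exponent of $W$, which is prime to $p$, and $\alpha=1$.

Hence $|S|\le p^n=|\operatorname{Inn}(G)|_p$, and $|\operatorname{Aut}(G)|_p=p^n$.

Let $f$ have property (P) at $p$, and let $h\ge2$. The group for $n=h-1$ has $\nu=h-1$ and $N=h(h-1)/2$, so \eqref{eq:contra} gives $f(h)\ge h(h-1)/2+1$. For fixed $a$ and $b$ the inequality $ah+b\ge h(h-1)/2+1$ fails for large $h$. \qed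

\begin{remark}\label{rem:odd}
That $p$ is odd is used for the factor $\frac12$, for the faithful action of $t$ on $V$ and \eqref{eq:L}, and for $p\nmid q_i-1$. For $p=2$ the map $t$ is the identity, so another construction is needed.
\end{remark}

\section{The upper bound}\label{sec:upper}

Fix a prime $p$ and a group $G$, and put $\Delta(x)=x(x+1)/2$. Let $P$ be a Sylow $p$-subgroup of $G$ and $Z$ the Sylow $p$-subgroup of $Z(G)$; as $Z$ is a normal $p$-subgroup, $Z=P\cap Z(G)$. Let $B$ be the Sylow $p$-subgroup of $G/G'$ and $\pi:G\to B$ the projection. Define $z,n,d,k$ by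
\[
|Z|=p^z,\qquad |G/Z(G)|_p=p^n,\qquad |Z\cap G'|=p^d,\qquad |B|=p^k .
\]
Then $n\le\nu$, because $\operatorname{Inn}(G)\cong G/Z(G)$, and
\begin{equation}\label{eq:split}
N=n+d+(z-d).
\end{equation}
The image of a $p$-element in $G/G'$ already lies in $B$, so the kernel of $\pi|_Z$ is $Z\cap G'$, and $|\pi(Z)|=p^{z-d}$. In particular $z-d\le\min\{k,z\}$. We bound $d$ by counting commutators and $\min\{k,z\}$ by constructing central automorphisms.

\subsection{The part of the center inside $G'$}

The first lemma is Wiegold's bound; the group $P$ of Section~\ref{sec:odd} attains it.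

\begin{lemma}\label{lem:wiegold}
If a $p$-group $P$ has a central subgroup $Z$ of index $p^n$, then $|P'|\le p^{n(n-1)/2}$.
\end{lemma}

\begin{proof}
We use induction on $n$. For $n\le1$ the quotient $P/Z$ is cyclic, so $P$ is abelian. Let $n\ge2$, and choose $x$ such that $xZ$ has order $p$ and is central in $P/Z$. Then $g\mapsto[g,x]$ has values in $Z$, so it is a homomorphism $P\to Z$. Its kernel contains $\langle Z,x\rangle$, of index $p^{n-1}$, so its image $M$ is a central subgroup of order at most $p^{n-1}$. In $P/M$ the subgroup $\langle Z,x\rangle/M$ is central of index $p^{n-1}$. Since $M\le P'$, induction gives $|P'|=|M|\,|(P/M)'|\le p^{(n-1)+(n-1)(n-2)/2}=p^{n(n-1)/2}$.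
\end{proof}

To apply this we must pass from $G'$ to the possibly much smaller group $P'$. The tool is the transfer. Let $t_1,\dots,t_r$ represent the left cosets of $P$ in $G$, and for $x\in G$ write $xt_i=t_{\sigma(i)}y_i$ with $y_i\in P$. The \emph{transfer} $\tau(x)=y_1\cdots y_rP'$ is a homomorphism $G\to P/P'$.

\begin{lemma}\label{lem:d}
We have $Z\cap G'\le P'$, and hence $n+d\le\Delta(n)$.
\end{lemma}

\begin{proof}
For $x\in Z$ we have $xt_i=t_ix$ with $x\in P$, so $\tau(x)=x^rP'$. If also $x\in G'$, then $\tau(x)=1$ because $P/P'$ is abelian, so $x^r\in P'$; as $r=|G:P|$ is prime to $p$, we get $x\in P'$. Since $|P:Z|=p^n$, Lemma~\ref{lem:wiegold} gives $d\le n(n-1)/2$.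
\end{proof}

\subsection{Central automorphisms}

The endomorphisms $1+\theta$ of Lemma~\ref{lem:central} need not be bijective: for $G=C_p$ and $\theta(g)=g^{-1}$ the map $1+\theta$ is trivial. Abelian direct factors are the only obstruction. We call a nontrivial abelian $p$-group $A$ with $G=A\times H$ an \emph{abelian $p$-factor} of $G$. Since $Z$ is an abelian $p$-group, $\operatorname{Hom}(G,Z)=\operatorname{Hom}(B,Z)$.

\begin{lemma}\label{lem:C}
If $G$ has no abelian $p$-factor, then $C=\{1+\theta:\theta\in\operatorname{Hom}(G,Z)\}$ is a $p$-subgroup of $\operatorname{Aut}(G)$ of order $|\operatorname{Hom}(B,Z)|$.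
\end{lemma}

\begin{proof}
The set $R=\operatorname{Hom}(G,Z)$ is an abelian $p$-group under pointwise multiplication, written $+$, and it is closed under composition. Let $\theta\in R$. As $R$ is finite, $\theta^i=\theta^{i+j}$ for some $i,j\ge1$; if $s\ge i$ is a multiple of $j$, then $\varepsilon=\theta^s$ satisfies $\varepsilon^2=\varepsilon$. Every $g$ equals $g\varepsilon(g)^{-1}\cdot\varepsilon(g)$ with $g\varepsilon(g)^{-1}\in\ker\varepsilon$; moreover $\ker\varepsilon\cap\varepsilon(G)=1$, and $\varepsilon(G)\le Z$ is central. So $G=\ker\varepsilon\times\varepsilon(G)$, and the hypothesis forces $\theta^s(G)=1$. If $g\theta(g)=1$, then $\theta(g)=g^{-1}$, so $1=\theta^s(g)=g^{\pm1}$. Thus $1+\theta$ is injective, hence an automorphism. From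
\[
(1+\theta)\bigl((1+\psi)(g)\bigr)=g\,\psi(g)\,\theta(g)\,\theta(\psi(g))
\]
we get $(1+\theta)(1+\psi)=1+(\theta+\psi+\theta\psi)$. So $C$ is a finite set of automorphisms closed under composition, hence a group, and $|C|=|R|$ is a power of $p$.
\end{proof}

\begin{lemma}\label{lem:hom}
Let $B$ and $Z$ be abelian $p$-groups. If $\exp B\ge\exp Z$ then $|\operatorname{Hom}(B,Z)|\ge|Z|$, and if $\exp Z\ge\exp B$ then $|\operatorname{Hom}(B,Z)|\ge|B|$. In all cases $|\operatorname{Hom}(B,Z)|\ge\min\{|B|,|Z|\}$.
\end{lemma}

\begin{proof}
In the first case $B$ has a cyclic direct summand $D$ of order $\exp B$. A generator of $D$ can be sent to any element of $Z$, which gives $|Z|$ homomorphisms $B\to D\to Z$. In the second case $Z$ has a cyclic subgroup $D$ of order $\exp Z$. Each cyclic summand $C_{p^i}$ of $B$ has $p^i$ homomorphisms to $D$, because $p^i$ divides $|D|$, so $|\operatorname{Hom}(B,D)|=|B|$.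
\end{proof}

\subsection{Groups without abelian $p$-factors}

For such groups the lemmas give $z-d\le\min\{k,z\}\le\nu$, so \eqref{eq:split} yields $N\le\Delta(n)+\nu$. This is sharp enough when $n<\nu$. When $n=\nu$ it loses a term $\nu$; but then all central automorphisms in $C$ are inner, and this forces $Z$ to lie in $G'$ or to be small.

\begin{proposition}\label{prop:nofactor}
If $G$ has no abelian $p$-factor, then $N\le\Delta(\nu)$.
\end{proposition}

\begin{proof}
If $n\le\nu-1$, then $N\le\Delta(n)+\nu\le\Delta(\nu-1)+\nu=\Delta(\nu)$. So let $n=\nu$. If $Z\le G'$, then $z=d$ and $N=n+d\le\Delta(\nu)$ by Lemma~\ref{lem:d}. So let also $Z\not\le G'$; then $z\ge1$ and $\pi(Z)\ne0$, where $B$ is written additively.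

The normal subgroup $\operatorname{Inn}(G)$ has index prime to $p$ in $\operatorname{Aut}(G)$, so it contains the $p$-group $C$ of Lemma~\ref{lem:C}. We draw two conclusions.

First, $\exp B>\exp Z$. Inner automorphisms fix $Z$ pointwise, so every $\theta\in\operatorname{Hom}(G,Z)$ is trivial on $Z$; that is, every homomorphism $B\to Z$ vanishes on $\pi(Z)$. Let $\exp Z=p^e$ and $y\in B\setminus p^eB$. The image of $y$ has a nonzero component in some cyclic summand of $B/p^eB$. This summand has order at most $p^e$, so it embeds in $Z$, and we obtain a homomorphism $B\to Z$ that is nonzero at $y$. Hence $0\ne\pi(Z)\le p^eB$, which proves the claim. By Lemma~\ref{lem:hom}, $|C|\ge p^z$.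

Second, put $\bar G=G/Z(G)$. Conjugation by $g$ is trivial modulo $Z(G)$ exactly when $gZ(G)\in Z(\bar G)$, so $C$ is isomorphic to a subgroup of $Z(\bar G)$. Together,
\begin{equation}\label{eq:chain}
p\le p^z\le|C|\le|Z(\bar G)|_p\le|\bar G|_p=p^n .
\end{equation}
If $z\le n-1$, then $N=n+z\le2\nu-1\le\Delta(\nu)$, the last inequality being $(\nu-1)(\nu-2)\ge0$. If $z=n\ge3$, then $N=2\nu\le\Delta(\nu)$. It remains to exclude $z=n\in\{1,2\}$.

Suppose $z=n$. By \eqref{eq:chain} the center of $\bar G$ contains a Sylow $p$-subgroup of $\bar G$, which is then the only one and equals $PZ(G)/Z(G)$. So $PZ(G)$ is normal in $G$, and $P$, being a normal Sylow subgroup of $PZ(G)$, is normal in $G$. Moreover $[P,G]\le P\cap Z(G)=Z$. If $x\in G$ has order $r$ prime to $p$ and $g\in P$, then $1=[g,x^r]=[g,x]^r$ with $[g,x]\in Z$, so $[g,x]=1$. By the Schur--Zassenhaus theorem, a normal subgroup whose order is prime to its index has a complement; a complement $Q$ of $P$ centralizes $P$, so $G=P\times Q$. Therefore $Z(P)=Z$ has index $p^n$ in $P$, and $B\cong P/P'$.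

The quotient of a group by its center is never a nontrivial cyclic group, so $n\ne1$. Let $n=2$. Then $|P|=p^4$, $|Z|=p^2$ and $P/Z\cong C_p\times C_p$. As $P$ is nonabelian, $|P'|=p$ by Lemma~\ref{lem:wiegold}, so $|B|=p^3$; and $B$ is not cyclic because it maps onto $P/Z$. From $\exp B>\exp Z\ge p$ we get $B\cong C_{p^2}\times C_p$ and $Z\cong C_p\times C_p$. Then $|C|=|\operatorname{Hom}(B,Z)|=p^4$, which contradicts \eqref{eq:chain}.
\end{proof}

The hypothesis cannot be dropped: $C_p$ and $C_{p^2}$ have $N=\nu+1>\Delta(\nu)$. Abelian factors are the source of the term $\nu+1$ in Theorem~\ref{thm:upper}.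

\subsection{Splitting off an abelian factor}

\begin{lemma}\label{lem:abelian}
If $A\neq1$ is an abelian $p$-group, then $\nu(A)\ge N(A)-1$.
\end{lemma}

\begin{proof}
Write $A=D\oplus A_1$ with $D$ cyclic of order $p^e=\exp A$. The maps $(x,y)\mapsto(u(x),\varphi(x)+y)$ with $u\in\operatorname{Aut}(D)$ and $\varphi\in\operatorname{Hom}(D,A_1)$ are automorphisms, and the composite of the maps for $(u',\varphi')$ and $(u,\varphi)$ is the map for $(u'u,\varphi'u+\varphi)$. So they form a group, of order $p^{e-1}(p-1)\cdot|A_1|$, and $\nu(A)\ge(e-1)+(N(A)-e)$.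
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
\emph{The inequality.} If $G$ has no abelian $p$-factor, Proposition~\ref{prop:nofactor} applies. Otherwise write $G=A\times H$ with $A$ an abelian $p$-factor of largest order. An abelian $p$-factor of $H$ could be joined to $A$, so $H$ has none, and $N(H)\le\Delta(\nu(H))$. For $\beta\in\operatorname{Aut}(A)$, $\gamma\in\operatorname{Aut}(H)$ and $\varphi\in\operatorname{Hom}(A,Z(H))$, the map $(x,y)\mapsto(\beta(x),\varphi(x)\gamma(y))$ is an automorphism of $G$. The composite of the maps for $(\beta',\gamma',\varphi')$ and $(\beta,\gamma,\varphi)$ is the map for $\beta'\beta$, $\gamma'\gamma$ and $x\mapsto\varphi'(\beta(x))\gamma'(\varphi(x))$, so these maps form a group. With Lemma~\ref{lem:abelian},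
\begin{equation}\label{eq:product}
\nu\ge N(A)-1+\nu(H)+\log_p|\operatorname{Hom}(A,Z(H))| .
\end{equation}
If $p\nmid|Z(H)|$, then $|H|_p=|\operatorname{Inn}(H)|_p$, so $N(H)\le\nu(H)$ and $N=N(A)+N(H)\le\nu+1$. If $p$ divides $|Z(H)|$, then the $p$-group $\operatorname{Hom}(A,Z(H))$ is nontrivial, because $A$ maps onto $C_p$, and \eqref{eq:product} gives $\nu\ge N(A)+\nu(H)$. Since $\Delta(x+y)=\Delta(x)+xy+\Delta(y)$ and $\Delta(x)\ge x$ for integers $x,y\ge0$,
\[
\Delta(\nu)\ge\Delta(N(A))+\Delta(\nu(H))\ge N(A)+N(H)=N .
\]

\emph{The least function.} The function $F(\nu)=\max\{\nu+1,\Delta(\nu)\}$ is increasing, and $f^*(h)=F(h-1)+1$. If $\nu(G)\le h-1$, then $N(G)\le F(\nu(G))\le F(h-1)<f^*(h)$, so $f^*$ satisfies \eqref{eq:contra} at every prime. Conversely, let $f$ have property (P) at an odd prime $p$; this includes every $f$ with property (P). The group $C_{p^h}$ has $N=h$ and $\nu=h-1$, so $f(h)\ge h+1$ by \eqref{eq:contra}. By Theorem~\ref{thm:odd}, $f(h)\ge h(h-1)/2+1$ for $h\ge2$, and for $h=1$ this bound is weaker than $f(1)\ge2$. So $f\ge f^*$. Finally, $h(h-1)/2\ge h$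 exactly when $h\ge3$, which gives the listed values.
\end{proof}

\section{The prime $2$}\label{sec:two}

By Remark~\ref{rem:odd}, the involution $t$ must be replaced by an automorphism $\kappa$ of odd order that has no fixed points on $V$, so that $V\subseteq G'$ modulo the center, and that fixes all commutators, so that they stay central. The smallest choice is multiplication by an element $\omega$ of order $3$ on a vector space over $\mathbb F_4$. Let $\bar x=x^2$ be the Frobenius map of $\mathbb F_4$; then $\omega\bar\omega=1$ and $\omega+\bar\omega=1$. The first equation shows that sesquilinear expressions are invariant under $(v,v')\mapsto(\omega v,\omega v')$, so Hermitian matrices take the place of $\Lambda^2V$. If $\dim_{\mathbb F_2}V=n$, their dimension is $n^2/4$, about half the bound in Lemma~\ref{lem:wiegold}, and still quadratic.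

\subsection{The construction}

Let $m\ge3$, let $V=\mathbb F_4^m$ be the space of column vectors, and let $X^*$ be the conjugate transpose of a matrix $X$. The Hermitian matrices $\mathcal H=\{X\in M_m(\mathbb F_4):X^*=X\}$ have diagonal entries in $\mathbb F_2$ and arbitrary entries above the diagonal, so $\dim_{\mathbb F_2}\mathcal H=m+2\binom m2=m^2$. On $V\times M_m(\mathbb F_4)$ the product
\[
(v,X)(v',X')=(v+v',\ X+X'+vv'^*)
\]
is associative with identity $(0,0)$, because $vv'^*$ is additive in each variable. Let
\[
P=\{(v,X):X+X^*=vv^*\}.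
\]
This condition replaces the factor $\frac12$. The set $P$ is closed under the product, since $vv^*+v'v'^*+vv'^*+v'v^*=(v+v')(v+v')^*$, and $(v,X^*)\in P$ is the inverse of $(v,X)$. The projection $P\to V$ is onto, because $X=\omega vv^*$ satisfies $X+X^*=(\omega+\bar\omega)vv^*=vv^*$. Its kernel consists of the pairs $(0,X)$ with $X=X^*$; it is central, and we identify it with $\mathcal H$. So $|P|=2^{2m+m^2}$. The commutator of $(v,X)$ and $(v',X')$ is
\[
c(v,v')=vv'^*+v'v^* .
\]
With $E_{ij}$ the matrix units, $c(\lambda e_i,e_j)=\lambda E_{ij}+\bar\lambda E_{ji}$ and in particular $c(\omega e_i,e_i)=E_{ii}$. These elements span $\mathcal H$, so $P'=\mathcal H$. The map $\kappa:(v,X)\mapsto(\omega v,X)$ is an automorphism of $P$ of order $3$ that fixes $\mathcal H$ pointwise; let $K=\langle\kappa\rangle$.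

The group $P\rtimes K$ corresponds to $L$, and again a linear family survives: for $g\in GL_m(4)$ the map $(v,X)\mapsto(gv,gXg^*)$ is an automorphism of $P$ that commutes with $\kappa$, and $|GL_m(4)|_2=2^{m(m-1)}$. This time we remove the family by passing to $P/U$ for a subspace $U\le\mathcal H$. Only the stabilizer of $U$ will survive, and a subspace of dimension linear in $m$ does not affect the quadratic growth of $N$. Let $U$ be the $\mathbb F_2$-span of
\[
E_{11},\dots,E_{mm}\quad\text{and}\quad T=\sum_{i=1}^{m-1}(E_{i,i+1}+E_{i+1,i}),
\]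
so $\dim U=m+1$. The matrices $E_{ii}$ mark the coordinate lines. They are permuted by all permutation matrices, and $m!$ is divisible by $2^{\lfloor m/2\rfloor}$; the matrix $T$, the adjacency matrix of the path $1,2,\dots,m$, leaves only two permutations. Put
\[
G=(P/U)\rtimes K,\qquad \bar Z=\mathcal H/U .
\]
Then $|G|_2=2^{2m+m^2-(m+1)}=2^{m^2+m-1}$.

\begin{lemma}\label{lem:stab}
If $g\in GL_m(4)$ and $gUg^*=U$, then $g$ is a diagonal matrix times $1$ or $\rho$, where $\rho$ is the permutation matrix of $i\mapsto m+1-i$.
\end{lemma}

\begin{proof}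
An element of $U$ is $D$ or $D+T$ with $D$ diagonal over $\mathbb F_2$. In $D+T$ the entries in positions $(i,i+1)$ are $1$ and those in positions $(i,j)$ with $j>i+1$ are $0$, so rows $1,\dots,m-1$ and columns $2,\dots,m$ form a triangular matrix with $1$'s on its diagonal. Hence $D+T$ has rank at least $m-1\ge2$, and the elements of rank one in $U$ are exactly the $E_{ii}$. The map $A\mapsto gAg^*$ is injective and preserves rank, so $gE_{ii}g^*=E_{\tau(i)\tau(i)}$ for a permutation $\tau$. The left side is $uu^*$ with $u=ge_i$, and its diagonal entries are $u_j\bar u_j$, so $ge_i=\lambda_ie_{\tau(i)}$ with $\lambda_i\in\mathbb F_4^*$. Then $gE_{ij}g^*=\lambda_i\bar\lambda_jE_{\tau(i)\tau(j)}$, and the nonzero off-diagonal entries of $gTg^*$ are in the positions $(\tau(i),\tau(i+1))$ and $(\tau(i+1),\tau(i))$. Since $gTg^*$ lies in $U$ and is not diagonal, it has the form $D+T$, so $\tau$ maps edges of the path to edges. An automorphism of the path sends the end vertex $1$ to $1$ or $m$ and is then determined, so $\tau$ is the identity or the reversal.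
\end{proof}

The hypothesis $m\ge3$ is used for the rank: for $m=2$ the matrix $E_{11}+E_{22}+T$ has all entries $1$ and rank one.

\subsection{Proof of Theorem~\ref{thm:two}}

The subgroup $P/U$ is a normal Sylow $2$-subgroup of $G$, and $\bar Z=(P/U)'$ is characteristic and central in $G$. So $\operatorname{Aut}(G)$ acts on $E=G/\bar Z=V\rtimes K$ and on $V$. We have $G'\supseteq\bar Z$, and $[V,K]=(\omega-1)V=V$ in $E$, so $G'=P/U$ and $|G/G'|=3$. By Lemma~\ref{lem:central} the map $\operatorname{Aut}(G)\to\operatorname{Aut}(E)$ is injective. Let $\Gamma$ be the group of additive maps induced by $\operatorname{Aut}(G)$ on $V$. By Lemma~\ref{lem:VK} the kernel of $\operatorname{Aut}(G)\to\Gamma$ has order at most $|V|=2^{2m}$, so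
\[
|\operatorname{Aut}(G)|_2\le2^{2m}\,|\Gamma|_2 ,
\]
and it remains to prove $|\Gamma|_2\le4$.

Let $\gamma\in\Gamma$ be induced by $\alpha\in\operatorname{Aut}(G)$, and let $\beta$ be the automorphism of $E$ induced by $\alpha$. Applying $\beta$ to $\kappa v\kappa^{-1}=\omega v$ gives $\gamma(\omega v)=\beta(\kappa)\gamma(v)\beta(\kappa)^{-1}$. The element $\beta(\kappa)$ lies outside $V$, so it acts on $V$ as $\omega$ or $\bar\omega$. Since $\mathbb F_4=\mathbb F_2[\omega]$, the map $\gamma$ is $\mathbb F_4$-linear in the first case and conjugate-linear in the second. Thus $\gamma=g\sigma^\epsilon$ with $g\in GL_m(4)$ and $\epsilon\in\{0,1\}$, where $\sigma$ is entrywise conjugation of vectors and matrices.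

Next we show that $\gamma$ stabilizes $U$. Define the additive bijection $\gamma_*(A)=g\,\sigma^\epsilon(A)\,g^*$ of $\mathcal H$. From $c(gv,gv')=g\,c(v,v')\,g^*$ and $c(\sigma v,\sigma v')=\sigma(c(v,v'))$ we get $\gamma_*(c(v,v'))=c(\gamma v,\gamma v')$. On the other hand, $c(v,v')+U$ is the commutator in $P/U$ of any two elements lying over $v$ and $v'$, so $\alpha$ sends it to $c(\gamma v,\gamma v')+U$. The additive maps $A\mapsto\alpha(A+U)$ and $A\mapsto\gamma_*(A)+U$ from $\mathcal H$ to $\bar Z$ therefore agree on a spanning set, so they are equal. Their kernels are $U$ and $\gamma_*^{-1}(U)$, so $\gamma_*(U)=U$. The elements of $U$ have entries in $\mathbb F_2$ and are fixed by $\sigma$, so $gUg^*=U$.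

By Lemma~\ref{lem:stab}, $\gamma$ lies in the group generated by $\rho$, $\sigma$ and the invertible diagonal matrices. The diagonal matrices form a group of order $3^m$, normalized by the commuting involutions $\rho$ and $\sigma$, so the whole group has order $4\cdot3^m$. Hence $|\Gamma|_2\le4$ and $|\operatorname{Aut}(G)|_2\le2^{2m+2}$.

Let $f$ have property (P) at $2$, and let $h=2m+3$ with $m\ge3$. The group $G$ has $\nu\le h-1$, so \eqref{eq:contra} gives $f(h)\ge m^2+m=(h-1)(h-3)/4$. This holds for all odd $h\ge9$, and $ah+b$ violates it for large $h$. \qed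

\begin{thebibliography}{9}

\bibitem{AFG}
\emph{Automorphisms of Finite Groups},
doi:10.1007/978-981-13-2895-4,
\texttt{https://springerlink.\allowbreak bibliotecabuap.\allowbreak elogim.com/\allowbreak content/\allowbreak pdf/\allowbreak 10.1007/\allowbreak 978-981-13-2895-4.pdf}.

\end{thebibliography}
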